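\title{The range of the everywhere-repetition exponent of aperiodic binary sequences}

\begin{abstract}
A sequence is everywhere $\alpha$-repetitive if for some $N$ each of its factors of length $N$ begins with a repetition of order at least $\alpha$. For an aperiodic sequence $\mathbf z$ let $P(\mathbf z)$ be the supremum of all such $\alpha$. We prove that the values of $P$ on aperiodic binary sequences fill the interval $[1,\varphi^2]$, where $\varphi=\frac{1+\sqrt5}2$. The upper bound holds over every alphabet and rests on one application of the Fine--Wilf theorem and one overlap. The values in $(1,\varphi^2]$ are realized by uniformly recurrent sequences, built from nested blocks of the form $XY^k$, $XY^l$ that are arranged according to Fibonacci words.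
\end{abstract}

\section{The question and the answer}

A finite word $w=w_0w_1\cdots$ has \emph{period} $p\ge1$ if $w_j=w_{j+p}$ whenever both letters exist. For a real number $\alpha\ge1$, a nonempty word $w$ is an \emph{$\alpha$-repetition}, or a repetition of order $\alpha$, if it has a period $p$ with $|w|/p\ge\alpha$; squares are $2$-repetitions, cubes are $3$-repetitions. An infinite sequence $\mathbf z$ is \emph{everywhere $\alpha$-repetitive} if there is an integer $N\ge2$ such that every factor of $\mathbf z$ of length $N$ has an $\alpha$-repetition as a prefix. It is \emph{aperiodic} if it is not ultimately periodic. For aperiodic $\mathbf z$ put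
\[
P(\mathbf z)=\sup\{\alpha\ge1:\ \mathbf z\text{ is everywhere }\alpha\text{-repetitive}\}.
\]
Every sequence is everywhere $1$-repetitive, so $P(\mathbf z)\ge1$.

The critical exponent of a sequence measures the strongest repetition that occurs somewhere. The number $P(\mathbf z)$ is a variant with the opposite quantifier: it measures the repetition that is guaranteed at every position, within a bounded distance. A purely periodic sequence is everywhere $\alpha$-repetitive for every $\alpha$, so one may ask how much guaranteed repetition forces periodicity, and which amounts are compatible with aperiodicity. The question which values $P$ takes on aperiodic binary sequences was posed in \cite{EJC}.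

At one end, nothing need be guaranteed. The sequence
\begin{equation}\label{eq:one}
\mathbf z=01\,011\,0111\,01111\cdots
\end{equation}
contains infinitely many $0$'s and arbitrarily long runs of $1$'s, so it is aperiodic. For every $N\ge2$ it contains $01^{N-1}$. A prefix of $01^{N-1}$ has its only $0$ in front, so it has no period smaller than its length. Hence $P(\mathbf z)=1$. At the other end, Steps 1 and 2 in Section~\ref{sec:upper} show in a few lines that bounded cubes at every position force ultimate periodicity, so $P(\mathbf z)\le3$. The true bound is smaller, and every value from $1$ up to it occurs.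

\begin{theorem}\label{thm:A}
Over any alphabet, a sequence that is everywhere $\varphi^2$-repetitive is ultimately periodic. Hence $P(\mathbf z)\le\varphi^2$ for every aperiodic $\mathbf z$, and an aperiodic $\mathbf z$ is never everywhere $\varphi^2$-repetitive.
\end{theorem}

\begin{theorem}\label{thm:B}
For every $\beta\in(1,\varphi^2]$ there is a uniformly recurrent aperiodic binary sequence $\mathbf z$ with $P(\mathbf z)=\beta$. There is also an aperiodic binary sequence with $P(\mathbf z)=1$.
\end{theorem}

Together these give the answer to the question.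

\begin{theorem}\label{thm:range}
$\displaystyle \{P(\mathbf z):\mathbf z\text{ aperiodic binary}\}=[1,\varphi^2]=\Bigl[1,\tfrac{3+\sqrt5}2\Bigr].$
\end{theorem}

Section~\ref{sec:upper} proves Theorem~\ref{thm:A}. Section~\ref{sec:idea} shows the construction for Theorem~\ref{thm:B} in its smallest case. Section~\ref{sec:weights} isolates an optimization problem on weighted words over $\{a,b\}$ that decides which values can be reached, and Sections~\ref{sec:construction}--\ref{sec:below} turn its solutions into binary sequences. Section~\ref{sec:suppl} treats other alphabets and uniformly recurrent sequences.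

\section{Conventions and two textbook facts}

Words and sequences are indexed from $0$, $T$ is the shift, and $z[i,j)=z_i\cdots z_{j-1}$. The words $T^pW$, $p\ge0$, are the \emph{tails} of an infinite word $W$. We write $\mathrm{lcp}(u,v)$ for the length of the longest common prefix of $u$ and $v$ ($\infty$ for equal infinite words), and $Y^\infty=YYY\cdots$. A nonempty word is \emph{primitive} if it is not of the form $w^j$ with $j\ge2$. A sequence is \emph{uniformly recurrent} if each of its factors occurs in it with bounded gaps.

A repetition of order at least $\alpha$ with period $p$ can be cut to length $\lceil\alpha p\rceil$. Thus $\mathbf z$ is everywhere $\alpha$-repetitive if and only if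
\begin{equation}\label{eq:local}
\text{for every } i \text{ there is } p\ge1,\text{ bounded in } i, \text{ such that } z[i,i+\lceil\alpha p\rceil)\text{ has period }p .
\end{equation}
If $T^p\mathbf z\neq\mathbf z$, then the longest prefix of $\mathbf z$ with period $p$ has length $p+\mathrm{lcp}(\mathbf z,T^p\mathbf z)$.

\medskip
\noindent\textbf{Fine--Wilf theorem.} \emph{A word with periods $p$ and $q$ and length at least $p+q-\gcd(p,q)$ has period $\gcd(p,q)$.}

\begin{lemma}\label{lem:prim}
A primitive word $Y$ occurs in $Y^\infty$ only at multiples of $|Y|$. Consequently, if $fY$ is a factor of a power of $Y$, then $f$ is a suffix of a power of $Y$.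
\end{lemma}

\begin{proof}
Suppose $Y$ occurs in $Y^\infty$ at a position congruent to $j$ modulo $|Y|$ with $0<j<|Y|$. Then $T^jY^\infty=Y^\infty$, so $Y^\infty$ has periods $j$ and $|Y|$, hence period $g=\gcd(j,|Y|)<|Y|$ by Fine--Wilf. As $g$ divides $|Y|$, the word $Y$ is a proper power, a contradiction. For the second statement, the occurrence of $Y$ after $f$ starts at a multiple of $|Y|$, so $f$ is empty or ends at the end of a copy of $Y$.
\end{proof}

\section{The upper bound}\label{sec:upper}

Suppose that $\mathbf z$ is everywhere $\alpha$-repetitive with $\alpha\ge\varphi^2$. Take at each position the least period of an $\alpha$-repetition starting there, let $p$ be the largest of these periods, and jump in steps of length $p$ from a position where it is attained. If the maximal period is met after every jump, the sequence is periodic from there on. If after some jump a smaller period $q$ takes over, then the two repetitions overlap in a word with periods $p$ and $q$. We show that this overlap forces an $\alpha$-repetition of period smaller than $p$ at a position where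 $p$ was minimal.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\mathbf z$ be everywhere $\alpha$-repetitive with $\alpha\ge\varphi^2$, and put $\lambda=\alpha-1\ge\varphi$. Let $p_i$ be the least $p$ as in \eqref{eq:local}. The numbers $p_i$ are bounded; let $p=\max_ip_i$, attained at $i=j$.

\emph{All jumps meet $p$.} Suppose $p_{j+mp}=p$ for all $m\ge0$. Then $z_h=z_{h+p}$ for all $h$ in the intervals $[j+mp,\ j+mp+\lceil\alpha p\rceil-p)$. Their lengths are at least $\lambda p\ge p$, so they cover $[j,\infty)$, and $\mathbf z$ is ultimately periodic.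

\emph{Some jump fails.} Otherwise there is $i$ with $p_i=p$ and $q:=p_{i+p}<p$. Put $L=\lceil\alpha p\rceil-p=\lceil\lambda p\rceil\ge p$ and $u=z[i+p,i+p+L)$. The word $z[i,i+\lceil\alpha p\rceil)$ has length $p+L$ and period $p$, so
\[
u=z[i,i+L)\quad\text{and $u$ has period }p .
\]
In particular, any $\alpha$-repetition of period smaller than $p$ that is a prefix of $u$ also starts at $i$ and contradicts $p_i=p$.

\emph{Step 1: $u$ has period $q$.} The word $z[i+p,i+p+\lceil\alpha q\rceil)$ has period $q$. If $\lceil\alpha q\rceil\le L$, it is a prefix of $u$, which is excluded. So $L<\lceil\alpha q\rceil$, and $u$ is a prefix of it.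

\emph{Step 2: $q>(\lambda-1)p$.} Let $g=\gcd(p,q)$ and suppose $L\ge p+q-g$. By Fine--Wilf $u$ has period $g$. Since $|u|\ge p$ and $g$ divides $p$, the whole $p$-periodic word $z[i,i+\lceil\alpha p\rceil)$ has period $g<p$. Then $p_i\le g<p$, a contradiction. Hence $L<p+q$, and $q>L-p\ge(\lambda-1)p$. If $\lambda\ge2$ this contradicts $q<p$, and the first statement is proved; this is the case of cubes. Let $\lambda<2$ from now on.

\emph{Step 3: the period $d=p-q$.} The overlap $u$ may now be too short for Fine--Wilf, but its two periods still combine on a prefix. By Step 2, $1\le d<(2-\lambda)p$. For $0\le h<L-p$ we have $u_h=u_{h+p}=u_{h+p-q}=u_{h+d}$. So the prefix of $u$ of length $(L-p)+d=L-q$ has period $d$. Now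
\[
L-q\ \ge\ \lambda p-q=(\lambda-1)p+d,\qquad
\lambda d<\lambda(2-\lambda)p\le(\lambda-1)p,
\]
where the last inequality is $\lambda^2-\lambda-1\ge0$, that is, $\lambda\ge\varphi$. Therefore $L-q\ge\lambda d+d=\alpha d$. So $u$ has a prefix of length $\lceil\alpha d\rceil$ with period $d<p$, which is excluded.

This proves the first statement. If $P(\mathbf z)>\varphi^2$, then $\mathbf z$ is everywhere $\alpha$-repetitive for some $\alpha>\varphi^2$, hence everywhere $\varphi^2$-repetitive; so the second statement follows.
\end{proof}

The golden ratio enters only in Step 3, as the point from which the prefix with period $p-q$ is long enough to be an $\alpha$-repetition.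

\section{The construction in its smallest case}\label{sec:idea}

This section is informal motivation and is not used in the proofs. Let $k>l\ge1$ and consider $\mathbf u=01^k(01^l)^\infty$, a periodic sequence with one defect in front. Which repetitions start at position $0$? The word $T^p\mathbf u$ begins with $1$, and so has no common prefix with $\mathbf u$, unless $p=(k+1)+h(l+1)$ with $h\ge0$. In that case $T^p\mathbf u=(01^l)^\infty$, and $\mathbf u$ and $T^p\mathbf u$ agree on exactly $01^l$. So the best order at position $0$ is obtained for $h=0$ and equals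
\[
1+\frac{l+1}{k+1}=1+\frac{|01^l|}{|01^k|} .
\]
For instance $01111\,011\,011\cdots$ begins with $01111\,011$, of order $8/5$, and with nothing better. Every other position has a repetition of order at least $2$: a position in $1^k$ sees $11$, or is the last $1$ and sees $1(01^l)^\infty$, of period $l+1$; later positions see a periodic tail. Thus position $0$ is a bottleneck whose order can be tuned to any prescribed accuracy inside $(1,2)$ by the ratio of $l$ to $k$.

Two things are missing. First, $\mathbf u$ is ultimately periodic. To repair this we let the defect return, at bounded but varying distances. Put $Y_1=01^l$ and $X_1=(01^l)^3\,01^k$, choose large $k_1>l_1$, and continue with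
\[
01^k\,Y_1^{k_1}\;X_1Y_1^{e_1}\;X_1Y_1^{e_2}\cdots,\qquad e_h\in\{k_1,l_1\}.
\]
Now a shift that carries the initial $01^k$ to a later one has a long agreement with the sequence. But this is the original situation one level up: the blocks $X_1Y_1^{k_1}$ and $X_1Y_1^{l_1}$ play the roles of $01^k$ and $01^l$, and if a long block in front is followed by many short ones, then the best new order at position $0$ is about $1+l_1/k_1$. For $1<\beta\le2$ we arrange the blocks in the same way at all levels, so that position $0$ is the bottleneck at every level, with $l_n/k_n\to\beta-1$ from below. The three copies of $01^l$ in front of $01^k$ in $X_1$ serve the positions inside the powers of $Y_1$: each then sees a repetition of order more than $3$.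

Secondly, this reaches only $\beta\le2$. For larger $\beta$ the pattern ``one $a$ in front of $b^\infty$'' has to be replaced by ``one $U$ among copies of $V$'' for suitable words $U,V$ over $\{a,b\}$. The next section finds these words.

\section{Weighted words}\label{sec:weights}

\subsection{From blocks to weights}
Let $\kappa(a)=XY^k$ and $\kappa(b)=XY^l$ with $k>l\ge 1$, so that $\kappa(b)$ is a prefix of $\kappa(a)$. Let $W$ be an infinite word over $\{a,b\}$ and let $m=\mathrm{lcp}(W,T^sW)<\infty$. Then $\kappa(W)$ and $\kappa(T^sW)$ agree on $\kappa(W_0\cdots W_{m-1})$ and then, although the next letters differ, on a further $\kappa(b)$. Lemma~\ref{lem:compare} will show that in our situation they agree on hardly anything more. If we measure lengths in units of $|\kappa(a)|$ and put $\theta=|\kappa(b)|/|\kappa(a)|$, we are led to the following quantities.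

For $\theta\in(0,1]$ let $\|a\|=1$, $\|b\|=\theta$, extended additively to words, and let $\#w$ be the number of letters of $w\in\{a,b\}^*$. For an infinite word $W$ over $\{a,b\}$ that is not purely periodic and $s\ge1$ put
\begin{gather*}
m_s=\mathrm{lcp}(W,T^sW)<\infty,\qquad p_s=\|W_0\cdots W_{s-1}\|,\\
\ell_s=\|W_0\cdots W_{m_s-1}\|+\theta,\qquad
E_\theta(W)=\sup_{s\ge1}\frac{p_s+\ell_s}{p_s}.
\end{gather*}
In Section~\ref{sec:idea} we had $W=ab^\infty$ and $E_\theta(W)=1+\theta$.

\subsection{Fibonacci words with a defect}
Let $U_0=a$, $V_0=b$, and $U_{m+1}=U_mV_m$, $V_{m+1}=U_m$. Put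
\[
\omega_r=V_r^3U_r=\omega_{r,1}\cdots\omega_{r,t_r},\qquad
W_{r,i}=\omega_{r,i}\cdots\omega_{r,t_r}V_r^\infty,\qquad
\mu_r(\theta)=\min_{1\le i\le t_r}E_\theta(W_{r,i}),
\]
where the $\omega_{r,i}$ are letters. So $\mu_r(\theta)$ is the order of repetition, measured in weights, that is guaranteed at every letter of $\omega_r$ in front of $V_r^\infty$.

\begin{lemma}\label{lem:basic}
Let $r\ge0$.
\begin{enumerate}
\item[(a)] The last letters of $U_r$ and $V_r$ differ.
\item[(b)] $V_r$ is primitive.
\item[(c)] No $W_{r,i}$ is purely periodic.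
\item[(d)] The numbers $m_s(W_{r,i})$ \textup{(}all $s\ge1$, all $i$\textup{)} are bounded by some $M(r)$.
\item[(e)] For $\theta\in(0,1]$ the supremum $E_\theta(W_{r,i})$ is attained, and $E_\theta(W_{r,i})$ and $\mu_r(\theta)$ are continuous functions of $\theta\in(0,1]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The last letters of $U_{m+1},V_{m+1}$ are those of $V_m,U_m$; use induction.

(b) The numbers of $a$'s and $b$'s in $V_r$ are $(0,1)$, $(1,0)$ or consecutive Fibonacci numbers, hence coprime. If $V_r=w^j$, then $j$ divides both.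

(c) Let $W=W_{r,i}$ and suppose $W=T^sW$ with $s\ge1$. For every $j$ and all large $h$, position $j+hs$ lies in the tail $V_r^\infty$, so $W_{j+\#V_r}=W_{j+\#V_r+hs}=W_{j+hs}=W_j$. Take for $j$ the index of $\omega_{r,t_r}$, the last letter of $U_r$. Then $W_{j+\#V_r}$ is the last letter of $V_r$, contradicting (a).

(d) Each $m_s$ is finite by (c). For $s\ge t_r$ the word $T^sW_{r,i}$ is one of at most $\#V_r$ words, so only finitely many values occur.

(e) Fix $\theta_0\in(0,1]$ and let $\theta\in[\theta_0,1]$. Then $p_s\ge s\theta_0$ and $\ell_s\le M(r)+1$, so the $s$-th term is at most $1+(M(r)+1)/(s\theta_0)$. The term $s=1$ is at least $1+\theta\ge1+\theta_0$, since $p_1\le1$ and $\ell_1\ge\theta$. Hence on $[\theta_0,1]$ the supremum is the maximum of the terms with $s\le(M(r)+1)/\theta_0^2$, which are finitely many continuous functions of $\theta$.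
\end{proof}

\subsection{Which values the minima take}

\begin{proposition}\label{prop:dense}
Every nonempty open subinterval of $(1,\varphi^2)$ contains a number $\mu_r(\theta)$ with $r\ge0$ and $0<\theta<1$.
\end{proposition}

We do not compute the functions $\mu_r$. It suffices to know where they start and how high they rise: $\mu_0$ covers $(1,2)$, each $\mu_{r+1}$ starts, as $\theta\to0$, no higher than $\mu_r$ ends, and for large $r$ the functions come close to $\varphi^2$. Continuity does the rest.

\emph{The case $r=0$: $\mu_0(\theta)=1+\theta$.} Here $\omega_0=bbba$ and $V_0=b$. For $ab^\infty$ all $m_s$ are $0$, and the largest term, at $s=1$, is $1+\theta$. The other three words begin with $b$; for them $p_1=\theta\le\ell_1$, so $E_\theta\ge2\ge1+\theta$.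

\emph{The case $r=1$: $\mu_1(\theta)=2$.} The words are $a^jba^\infty$ with $0\le j\le4$. For $ba^\infty$ all $m_s$ are $0$ and the largest term is $(\theta+\theta)/\theta=2$. For $aba^\infty$ the term $s=2$ has $p_2=\ell_2=1+\theta$, and for $j\ge2$ the term $s=1$ has $p_1=1$ and $\ell_1=j-1+\theta>1$. So $\mu_1$ starts exactly where $\mu_0$ ends, but does not rise; larger $r$ are needed.

\begin{lemma}\label{lem:lift}
For all $r\ge0$ and $\theta\in(0,1]$, \ $\mu_{r+1}(\theta)\le1+(1+\theta)(\mu_r(1)-1)$. Hence $\limsup_{\theta\to0+}\mu_{r+1}(\theta)\le\mu_r(1)$.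
\end{lemma}

\begin{proof}
Let $\sigma(a)=ab$, $\sigma(b)=a$. Then $\sigma(U_r)=U_{r+1}$ and $\sigma(V_r)=V_{r+1}$ by induction, so $\sigma(\omega_r)=\omega_{r+1}$. Choose $i$ with $E_1(W_{r,i})=\mu_r(1)$ and put $W=W_{r,i}$. Then $W'=\sigma(W)$ is one of the words $W_{r+1,i'}$. As $\theta\to0$ the letter $b$ becomes negligible and $\sigma$ sends both letters to weight about $1$; this is why $E_1(W)$ governs $E_\theta(W')$. In detail, consider a shift of $W'$ by at least one letter, and let $p',\ell'$ be the corresponding quantities for $W'$.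

If the shifted word begins with $b$, the common prefix is empty, because $W'_0=a$. Then $\ell'=\theta$ and $p'\ge\|a\|=1$, so the term is at most $1+\theta$.

If it begins with $a$, it equals $\sigma(T^sW)$ for some $s\ge1$, since the letters $a$ are exactly the first letters of the $\sigma$-blocks. Let $m=m_s(W)$. After the common part $\sigma(W_0\cdots W_{m-1})$ we compare $ab\cdots$ with $aa\cdots$, because every $\sigma$-block begins with $a$. One more $a$ agrees, and then there is a mismatch. So
\[
p'=\|\sigma(W_0\cdots W_{s-1})\|\ge s,\qquad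
\ell'=\|\sigma(W_0\cdots W_{m-1})\|+1+\theta\le(1+\theta)(m+1).
\]
In $E_1(W)$ the $s$-th term is $1+(m+1)/s$. Hence the present term is at most $1+(1+\theta)(E_1(W)-1)$. This bound also covers the first case, because $E_1(W)\ge2$ (take $s=1$). So $\mu_{r+1}(\theta)\le E_\theta(W')\le1+(1+\theta)(\mu_r(1)-1)$.
\end{proof}

\begin{lemma}\label{lem:golden}
$\displaystyle\liminf_{r\to\infty}\mu_r(1/\varphi)\ge\varphi^2$.
\end{lemma}

For $\theta=1/\varphi$ we have $\|U_m\|=\varphi^m$ and $\|V_m\|=\varphi^{m-1}$, by induction. The reason for the lemma is this. Two tails of $V_r^3U_rV_r^\infty$ beginning with different level-$m$ blocks will turn out to agree on weight about $\varphi^{m+1}$. So from the start of a $V_m$ followed by $U_m$, the shift by $V_m$ gives agreement about $\varphi^{m+1}$ for the period $\varphi^{m-1}$. If we start later inside this $V_m$, we lose at most $\varphi^{m-1}$ of the agreement, and the order is still about $1+(\varphi^{m+1}-\varphi^{m-1})/\varphi^{m-1}=\varphi^2$. From the start of $U_r$ followed by $V_r$ the order is about $1+\varphi^{r+1}/\varphi^r=\varphi^2$.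 We now make this precise.

\begin{proof}
Let $\theta=1/\varphi$ and $\Omega=V_r^3U_rV_r^\infty$. Parse $\Omega$ into level-$m$ blocks $U_m,V_m$ for $m=r,r-1,\dots,0$ by successively splitting each $U_{m+1}$ into $U_mV_m$ and renaming each $V_{m+1}$ as $U_m$. For $r=2$, for example, the three parses are
\[
\begin{array}{llllll}
\text{level }2:& V_2& V_2& V_2& U_2& V_2\cdots\\
\text{level }1:& U_1& U_1& U_1& U_1V_1& U_1\cdots\\
\text{level }0:& U_0V_0& U_0V_0& U_0V_0& U_0V_0U_0& U_0V_0\cdots
\end{array}
\]
For $m<r$ every level-$(m+1)$ block begins with the level-$m$ block $U_m$, and a block $V_m$ stands at the end of a block $U_{m+1}$. So for $m<r$ each level-$m$ block $V_m$ is followed by $U_m$.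

\emph{Claim.} Let $0\le m\le r$ and let $Z,Z'$ be tails of $\Omega$ at level-$m$ block boundaries with first blocks $U_m$ and $V_m$, respectively. Then the longest common prefix of $Z$ and $Z'$ has weight $g_m-\theta$, where $g_m=\varphi^{m+1}-1$.

For $m=0$ we compare $a\cdots$ with $b\cdots$; the weight is $0$ and $g_0=\varphi-1=\theta$. Suppose the claim holds for $m$ and $m+1\le r$. Let $Z,Z'$ begin with $U_{m+1}$ and $V_{m+1}$. At level $m$, $Z$ begins with $U_mV_m$, and $Z'$ begins with $U_m$ followed by a level-$(m+1)$ block, which begins with $U_m$. After the common $U_m$ we compare level-$m$ tails with first blocks $V_m$ and $U_m$. So the weight is $\varphi^m+g_m-\theta=\varphi^m+\varphi^{m+1}-1-\theta=g_{m+1}-\theta$.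

\emph{Starting inside a block.} Let a block $B$ start at index $y$ of $\Omega$, and let the tails at $y$ and $y+\#B$ have a longest common prefix of weight $A$. Let $x=y+h$ be the position of a letter of $B$, at offset $o=\|\Omega[y,x)\|\le A$. Since letters have positive weight, the agreement covers at least $h$ letters, so $\Omega[y+\#B,x+\#B)=\Omega[y,x)$. For the tail $W$ at $x$ and $s=\#B$ this gives
\begin{equation}\label{eq:transfer}
p_s=\|\Omega[x,x+\#B)\|=(\|B\|-o)+o=\|B\|,\qquad \ell_s=A-o+\theta .
\end{equation}

Now let $x$ be a letter position in the prefix $\omega_r$ of $\Omega$, and let $W$ be the tail at $x$; these tails are the words $W_{r,i}$.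

\emph{Case 1: $x$ lies in a block $V_m$ at some level $m\le r$, at offset $o$.} The tail from the start of this block is $V_m^jU_m\cdots$ with $1\le j\le3$: for $m<r$ we have $j=1$, and for $m=r$ the block is one of the first three $V_r$. By the claim this tail and its shift by $\#V_m$ agree on weight $A=(j-1)\|V_m\|+g_m-\theta\ge g_m-\theta$. At least one letter of the block remains at $x$, so $o\le\|V_m\|-\theta=\varphi^{m-1}-\varphi^{-1}$. Moreover $g_m-\theta=\varphi^{m+1}-\varphi$, and
\[
(\varphi^{m+1}-\varphi)-(\varphi^{m-1}-\varphi^{-1})=\varphi^m-1\ge0 .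
\]
So $o\le A$, and \eqref{eq:transfer} yields
\[
E_\theta(W)\ge1+\frac{g_m-o}{\|V_m\|}\ge1+\frac{\varphi^{m+1}-1-\varphi^{m-1}+\varphi^{-1}}{\varphi^{m-1}}
=\varphi^2-\frac{1-\varphi^{-1}}{\varphi^{m-1}}=\varphi^2-\varphi^{-m-1}.
\]

\emph{Case 2: $x$ lies in the block $U_r$ at offset $o\le g_r-\theta$.} The tail from the start of the block is $U_rV_r\cdots$, and its shift by $\#U_r$ begins with $V_r$. So $A=g_r-\theta$ and
\[
E_\theta(W)\ge1+\frac{g_r-o}{\|U_r\|}=1+\frac{\varphi^{r+1}-1-o}{\varphi^r}=\varphi^2-(1+o)\varphi^{-r}.
\]

\emph{Combination.} Let $r\ge1$ and $m_0=\lfloor r/2\rfloor$. If $x$ lies in a block $V_m$ for some $m_0\le m\le r$, then Case 1 gives $E_\theta(W)\ge\varphi^2-\varphi^{-m_0-1}$. Otherwise $x$ lies in a block $U_m$ for every $m_0\le m\le r$. Since $U_m$ is the first part of $U_{m+1}=U_mV_m$, all these blocks start at the same place. So the offset $o$ of $x$ in $U_r$ is less than $\|U_{m_0}\|=\varphi^{m_0}$. As $m_0\le r-1$ and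
\[
\varphi^{m_0}\le\varphi^{r-1}=\varphi^{r+1}-\varphi^r\le\varphi^{r+1}-\varphi=g_r-\theta,
\]
Case 2 applies and gives $E_\theta(W)\ge\varphi^2-(1+\varphi^{m_0})\varphi^{-r}$. Both bounds are independent of $x$ and tend to $\varphi^2$ as $r\to\infty$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:dense}]
Let $I\subset(1,\varphi^2)$ be a nonempty open interval and $c\in I$. By Lemma~\ref{lem:golden} there is a least $r$ with $\sup_{(0,1)}\mu_r>c$. If $r=0$, then $c<2$ and $\mu_0(c-1)=c$. Let $r\ge1$. Then $\mu_{r-1}\le c$ on $(0,1)$, so $\mu_{r-1}(1)\le c$ by continuity, and $\limsup_{\theta\to0+}\mu_r(\theta)\le c$ by Lemma~\ref{lem:lift}. Choose $\theta^*\in(0,1)$ with $\mu_r(\theta^*)>c$. By the intermediate value theorem $\mu_r$ takes every value in $(c,\mu_r(\theta^*))$ on $(0,\theta^*)$, and some of these values lie in $I$.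
\end{proof}

\section{The sequence}\label{sec:construction}

Fix $\beta\in(1,\varphi^2]$. By Proposition~\ref{prop:dense} there are $r_n\ge0$ and $\theta_n\in(0,1)$, $n\ge0$, such that $c_n=\mu_{r_n}(\theta_n)$ satisfies $1<c_n<\beta$ and $c_n\to\beta$. Choose $\eta_n\in(0,1)$ with $\eta_n\to0$ and
\begin{equation}\label{eq:eta}
c_n+2\eta_n\le\beta;\qquad\text{then also }1+\eta_n\le\beta .
\end{equation}
Let $i_n$ be an index with $E_{\theta_n}(W_{r_n,i_n})=c_n$: the bottleneck at level $n$. When $n$ is fixed we write $U=U_{r_n}$, $V=V_{r_n}$, $\omega=\omega_{r_n}=\omega_1\cdots\omega_t$ and $i=i_n$. For $\beta\le2$ the reader may take $r_n=0$ throughout, as in Section~\ref{sec:idea}: $\omega=bbba$, $V=b$, $i=4$.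

We define binary words $X_n$, $Y_n$ and a suffix $x_n$ of $X_n$, which will be a prefix of $\mathbf z$. Let $X_0=0$, $Y_0=1$, $x_0=0$. Given $X_n,Y_n,x_n$, put
\[
\Lambda_n=2|X_n|+4|Y_n|,
\]
choose integers $k_n>l_n\ge1$, and let
\begin{gather*}
\kappa_n(a)=X_nY_n^{k_n},\qquad \kappa_n(b)=X_nY_n^{l_n},\qquad
X_{n+1}=\kappa_n(\omega),\qquad Y_{n+1}=\kappa_n(V),\\
x_{n+1}=x_nY_n^{K_n}\,\kappa_n(\omega_{i+1}\cdots\omega_t),\qquad
K_n=\begin{cases}k_n&\text{if }\omega_i=a,\\ l_n&\text{if }\omega_i=b.\end{cases}
\end{gather*}
Thus $x_{n+1}$ is $\kappa_n(\omega_i\cdots\omega_t)$ with its first $X_n$ cut down to $x_n$: we start at the bottleneck of level $n$, and inside its first block at the bottleneck of the lower levels. By induction $x_n$ is a nonempty suffix of $X_n$.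

Let $\theta_n'=|\kappa_n(b)|/|\kappa_n(a)|<1$ and $M_n=M(r_n)$, and let $S_n$ be such that for each $i'$ the supremum $E_{\theta_n'}(W_{r_n,i'})$ is attained at some $s\le S_n$ (Lemma~\ref{lem:basic}). We require:
\begin{enumerate}
\item[(K1)] $\mu_{r_n}(\theta_n')>c_n-\eta_n$ and $E_{\theta_n'}(W_{r_n,i_n})<c_n+\eta_n$;
\item[(K2)] $l_n|Y_n|\ge\Lambda_n/\eta_n$ and $(k_n-l_n)|Y_n|\ge\Lambda_n$;
\item[(K3)] if $n\ge1$, then $l_n\ge M_{n-1}+S_{n-1}+1+\Lambda_n/(\eta_{n-1}|Y_n|)$.
\end{enumerate}
By (K1) the orders at level $n$ are nearly $c_n$. By (K2) the words $X_n,Y_n$ are negligible compared with the blocks $\kappa_n(a),\kappa_n(b)$. By (K3) the powers of $Y_n$ are so long that they look infinite from level $n-1$. All three hold for $l_n=\lfloor\theta_nk_n\rfloor$ and $k_n$ large: then $\theta_n'\to\theta_n\in(0,1)$, which gives (K1) by continuity, and both $l_n$ and $k_n-l_n$ tend to infinity. Note that $l_n|Y_n|\ge\Lambda_n$, hence $l_n\ge4$.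

Put $R_n=x_nY_n^{K_n}$. It is a prefix of $x_{n+1}$, so the words $x_n$ converge to a sequence
\[
\mathbf z=\lim x_n\in\{0,1\}^{\mathbb N}.
\]
For $m>n$ the words $X_m,Y_m$ are products of blocks $\kappa_n(a),\kappa_n(b)$, and $x_m$ is $R_n$ followed by such a product. Hence for every $n$
\begin{equation}\label{eq:parse}
\mathbf z=x_nY_n^{K_n}\;X_nY_n^{e_1}\;X_nY_n^{e_2}\cdots,\qquad e_j\in\{k_n,l_n\},
\end{equation}
which we call the \emph{$n$-parse}. Its \emph{blocks} are the words $X_nY_n^{e_j}$, numbered by $j\ge1$, and the truncated block $x_nY_n^{K_n}$, with number $0$. Its \emph{runs} are the displayed powers $Y_n^{K_n},Y_n^{e_1},\dots$. Statements about the place of a position, such as ``$p$ lies in an $X_n$'' or ``in a run'', refer to the displayed factors, even if $X_n$ itself begins with copies of $Y_n$. We use the same words for the factorization of $\kappa_n(W)$, for any infinite word $W$ over $\{a,b\}$.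

Let $W^{(n)}$ be the word over $\{a,b\}$ that corresponds to the blocks of the $n$-parse, with $W^{(n)}_0=\omega_{i_n}$, and put $d_n=|X_n|-|x_n|$. So $\mathbf z$ is $\kappa_n(W^{(n)})$ with its first $d_n$ letters removed. The $(n+1)$-parse and the definitions of $x_{n+1},X_{n+1},Y_{n+1}$ give
\begin{equation}\label{eq:W}
W^{(n)}=\omega_{i_n}\cdots\omega_tV^{K_{n+1}}\;\omega V^{e}\;\omega V^{e'}\cdots,\qquad e,e',\ldots\in\{k_{n+1},l_{n+1}\}.
\end{equation}
The powers of $V$ displayed here are the \emph{$V$-runs} of $W^{(n)}$.

\section{Synchronization}\label{sec:sync}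

To bound repetitions at position $0$ we must compare $\mathbf z$ with all shifts $T^p\mathbf z$, including those that cut a block at an arbitrary place. The next lemma says that a shift that starts at a wrong place of a block agrees with $\mathbf z$ on fewer than $\Lambda_n$ letters. The idea is that a long agreement aligns two runs of $Y_n$'s, and that the periodicity of these runs is then carried to the left into the initial word $f_0$, which is assumed not to continue a run.

\begin{lemma}\label{lem:sync}
Let $Y_n$ be primitive and let $f_0$ be a nonempty suffix of $X_n$ that is not a suffix of a power of $Y_n$. Let $G,G'$ be infinite words with prefixes $f_0Y_n^{e}$ and $f_1Y_n^{e'}$, where $e|Y_n|,e'|Y_n|\ge\Lambda_n$ and either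
\begin{enumerate}
\item[(A)] $f_1\ne f_0$ is a nonempty suffix of $X_n$, or
\item[(B)] $f_1=yX_n$ with $y$ a nonempty suffix of a power of $Y_n$.
\end{enumerate}
Then $\mathrm{lcp}(G,G')<\Lambda_n$.
\end{lemma}

\begin{proof}
Write $X,Y,\Lambda$ for $X_n,Y_n,\Lambda_n$ and suppose $\mathrm{lcp}(G,G')\ge\Lambda$.

Consider first case (B) with $|y|\ge|f_0|+2|Y|$. Since $|f_0|+2|Y|\le\Lambda$, the word $f_0Y^2$ is a prefix of $y$, hence a factor of a power of $Y$. By Lemma~\ref{lem:prim}, $f_0$ is a suffix of a power of $Y$, a contradiction.

In all other cases $|f_1|\le2|X|+2|Y|$. Let $h=\max(|f_0|,|f_1|)$. Since $h+2|Y|\le\Lambda$, the words $f_0Y^\infty$ and $f_1Y^\infty$ agree on their first $h+2|Y|$ letters. The words $f_0,f_1$ have different lengths and the shorter one is a suffix of the longer one: in (A) they are distinct suffixes of $X$; in (B) we have $|f_1|>|X|\ge|f_0|$, and $f_0$ is a suffix of $X$. Write the shorter one as $f$ and the longer one as $wf$, put $\delta=|w|>0$ and $H=wfY^\infty$. Then $|wf|=h$, and for $j<h+2|Y|$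
\[
H_j=(fY^\infty)_j=H_{j+\delta}.
\]
So the prefix $Q$ of $H$ of length $h+2|Y|+\delta$ has period $\delta$. Its part from index $h$ on is a prefix of $Y^\infty$ of length $2|Y|+\delta$. It has periods $|Y|$ and $\delta$, hence period $\gcd(|Y|,\delta)$ by Fine--Wilf. As it begins with the primitive word $Y$, this gcd is $|Y|$; so $|Y|$ divides $\delta$, and $Q[h,h+\delta)=Y^{\delta/|Y|}$. Reading $Q$ to the left from $h$ with period $\delta$, we see that $wf=Q[0,h)$ is a suffix of a power of $Y^{\delta/|Y|}$. So both $f$ and $wf$, and in particular $f_0$, are suffixes of powers of $Y$, a contradiction.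
\end{proof}

The second lemma makes precise the comparison announced in Section~\ref{sec:weights}.

\begin{lemma}\label{lem:compare}
Let $W$ be an infinite word over $\{a,b\}$, $s\ge1$, and $m=\mathrm{lcp}(W,T^sW)<\infty$. Put $\ell=|\kappa_n(W_0\cdots W_{m-1})|+|\kappa_n(b)|$. Then $\mathrm{lcp}(\kappa_n(W),\kappa_n(T^sW))\ge\ell$. If $Y_n$ is primitive and $X_n$ is not a suffix of a power of $Y_n$, then moreover $\mathrm{lcp}(\kappa_n(W),\kappa_n(T^sW))<\ell+|X_n|+2|Y_n|$.
\end{lemma}

\begin{proof}
The first statement holds because $\kappa_n(b)$ is a prefix of $\kappa_n(a)$. After the common prefix of length $\ell$ we compare a word beginning with $Y_n^{k_n-l_n}$ with one beginning with $X_nY_n^{2}$. If they agreed on $|X_n|+2|Y_n|\le\Lambda_n\le(k_n-l_n)|Y_n|$ letters, then $X_nY_n^2$ would be a prefix of $Y_n^{k_n-l_n}$, and $X_n$ would be a suffix of a power of $Y_n$ by Lemma~\ref{lem:prim}.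
\end{proof}

\begin{lemma}\label{lem:P}
For all $n$: \textup{(P1)} $Y_n$ is primitive; \textup{(P2)} $x_n$, and hence also $X_n$, is not a suffix of a power of $Y_n$.
\end{lemma}

\begin{proof}
Since $x_n$ is a suffix of $X_n$, the statement on $X_n$ follows from that on $x_n$. For $n=0$ both parts are clear: $Y_0=1$ and $x_0=0$. Assume (P1), (P2) for $n$; then Lemma~\ref{lem:compare} applies in full.

\emph{(P1) for $n+1$.} Let $D=\kappa_n(V)^\infty=\kappa_n(V^\infty)$ and suppose $Y_{n+1}=\kappa_n(V)=w^j$ with $j\ge2$. Then $T^{|w|}D=D$ and $0<|w|<|\kappa_n(V)|$. If position $|w|$ of $D$ is not the start of a block, then it lies either in an $X_n$ at a positive offset or in a run, and $T^{|w|}D$ begins as $G'$ in (A) or (B), respectively, of Lemma~\ref{lem:sync} with $f_0=X_n$. With $G=D$ the lemma gives $\mathrm{lcp}(D,T^{|w|}D)<\infty$, a contradiction. So position $|w|$ is the start of a block, and $T^{|w|}D=\kappa_n(T^sV^\infty)$ with $0<s<\#V$; for $\#V=1$ this is already absurd. As $V$ is primitive, $T^sV^\infty\ne V^\infty$ by Lemma~\ref{lem:prim}, and Lemma~\ref{lem:compare}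 with $W=V^\infty$ again gives a finite lcp, a contradiction.

\emph{(P2) for $n+1$.} Here we use that the last letter $v'$ of $V$ differs from $\omega_t$, the last letter of $U$. Suppose $x_{n+1}$ is a suffix of $\kappa_n(V)^j$ with $j\ge1$. The word $x_{n+1}$ ends with $x_nY_n^{K}$, where $K=k_n$ if $\omega_t=a$ and $K=l_n$ if $\omega_t=b$: for $i=t$ this is the definition, and for $i<t$ the word $x_{n+1}$ ends with $\kappa_n(\omega_t)=X_nY_n^K$, and $x_n$ is a suffix of $X_n$.
\begin{itemize}
\item If $\omega_t=b$ and $v'=a$, then $x_nY_n^{l_n}$ is a suffix of $x_{n+1}$, and $Y_n^{k_n}$ is a suffix of $\kappa_n(v')$.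
\item If $\omega_t=a$ and $v'=b$, then $Y_n^{k_n}$ is a suffix of $x_{n+1}$, and $x_nY_n^{l_n}$ is a suffix of $\kappa_n(v')=X_nY_n^{l_n}$.
\end{itemize}
In either case $x_nY_n^{l_n}$ and $Y_n^{k_n}$ are both suffixes of $\kappa_n(V)^j$. Since $|x_n|\le|X_n|\le(k_n-l_n)|Y_n|$, the word $x_n$ is a suffix of $Y_n^{k_n-l_n}$, contradicting (P2) for $n$.
\end{proof}

Call $p\ge|x_n|$ \emph{$n$-aligned} if in the $n$-parse \eqref{eq:parse} position $p$ lies in an $X_n$ at offset $d_n=|X_n|-|x_n|$, so that the rest of this $X_n$ is $x_n$. If $p\ge|x_n|$ is not $n$-aligned, then $T^p\mathbf z$ begins with $f_1Y_n^{e}$, $e\in\{k_n,l_n\}$, where relative to $f_0=x_n$ the word $f_1$ is as in (A) if $p$ lies in an $X_n$, and as in (B) if $p$ lies in a run. Lemma~\ref{lem:sync} with $G=\mathbf z$ and $G'=T^p\mathbf z$, together with Lemma~\ref{lem:P}, gives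
\begin{equation}\label{eq:notaligned}
p\ge|x_n|\ \text{ not $n$-aligned}\quad\Longrightarrow\quad \mathrm{lcp}(\mathbf z,T^p\mathbf z)<\Lambda_n .
\end{equation}

\begin{lemma}\label{lem:aper}
The sequence $\mathbf z$ is aperiodic and uniformly recurrent.
\end{lemma}

\begin{proof}
Suppose $\mathbf z$ has period $\pi$ from some point on. Since $|Y_{n+1}|\ge|X_n|+l_n|Y_n|>|Y_n|$, we may choose $n$ with $|Y_n|>\pi$. By \eqref{eq:parse} and $l_n\ge4$ the word $Y_n^4$ occurs arbitrarily far out, so it has periods $|Y_n|$ and $\pi$. By Fine--Wilf it has period $\gcd(|Y_n|,\pi)<|Y_n|$, contradicting the primitivity of $Y_n$.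

Every factor of $\mathbf z$ lies in some prefix $x_n$, hence in $X_n$, and by \eqref{eq:parse} the word $X_n$ occurs in $\mathbf z$ with gaps at most $|X_n|+k_n|Y_n|$.
\end{proof}

\section{The bottleneck: the upper estimate}\label{sec:above}

We bound all repetitions at position $0$. A shift that is not aligned is handled by \eqref{eq:notaligned}. An aligned shift is governed at level $n$ by the word $W_{r_n,i_n}$, unless the agreement reaches so far that level $n+1$ takes over; then the shift is not aligned at level $n+1$.

\begin{proposition}\label{prop:above}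
For all $p\ge1$, \ $\dfrac{p+\mathrm{lcp}(\mathbf z,T^p\mathbf z)}{p}\le\beta$. Hence $P(\mathbf z)\le\beta$.
\end{proposition}

\begin{proof}
The second statement follows from the first: a prefix of $\mathbf z$ with period $p$ has length at most $p+\mathrm{lcp}(\mathbf z,T^p\mathbf z)\le\beta p$, so for $\alpha>\beta$ no prefix of $\mathbf z$ is an $\alpha$-repetition.

If $p<|R_0|=1+K_0$, then $\mathbf z$ begins with $0$ and $T^p\mathbf z$ with $1$, and the ratio is $1$. Otherwise, since $|R_n|$ increases to infinity, there is $n$ with $|R_n|\le p<|R_{n+1}|$. Then $p\ge|x_n|$ and, by (K2),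
\begin{equation}\label{eq:plarge}
p\ge l_n|Y_n|\ge\Lambda_n/\eta_n .
\end{equation}

\emph{Case 1: $p$ is not $n$-aligned.} By \eqref{eq:notaligned} and \eqref{eq:plarge} the ratio is less than $1+\eta_n\le\beta$.

\emph{Case 2: $p$ is $n$-aligned}, in the block $\kappa_n(W_s)$, where $W=W^{(n)}$. We have $s\ge1$ because $p\ge|R_n|$. Block $s$ starts in $\mathbf z$ at position $|\kappa_n(W_0\cdots W_{s-1})|-d_n$, and $p$ has offset $d_n$ in it, so
\[
p=|\kappa_n(W_0\cdots W_{s-1})| .
\]
Moreover $\mathbf z$ and $T^p\mathbf z$ are $\kappa_n(W)$ and $\kappa_n(T^sW)$ with the first $d_n$ letters removed. Since $d_n<|X_n|$ and both $\kappa_n(W)$ and $\kappa_n(T^sW)$ begin with $X_n$, it follows that $\mathrm{lcp}(\mathbf z,T^p\mathbf z)\le\mathrm{lcp}(\kappa_n(W),\kappa_n(T^sW))$.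

We want to compare $W$ with $W_{r_n,i_n}=\omega_{i}\cdots\omega_tV^\infty$. Put $q_0=t-i_n+1$, $K=K_{n+1}$ and $Q=q_0+K\,\#V$. By \eqref{eq:W} the two words agree on their first $Q$ letters. The prefix $R_{n+1}=x_{n+1}Y_{n+1}^K$ of $\mathbf z$ consists exactly of the blocks $0,\dots,Q-1$ of the $n$-parse, block $0$ being truncated. Since $p<|R_{n+1}|$, we have $s<Q$. Let $m=\mathrm{lcp}(W,T^sW)\in[0,\infty]$.

\emph{Case 2a: $s+m+1\le Q$.} Then the mismatch is visible in the first $Q$ letters, and $m=m_s(W_{r_n,i_n})$. By Lemma~\ref{lem:compare},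
\[
\mathrm{lcp}(\mathbf z,T^p\mathbf z)\le|\kappa_n(W_0\cdots W_{m-1})|+|\kappa_n(b)|+\Lambda_n .
\]
In units of $|\kappa_n(a)|$, with weights taken for $\theta=\theta_n'$, the number $p$ is $p_s$ and the first two summands on the right are $\ell_s$, for the word $W_{r_n,i_n}$. So by (K1), \eqref{eq:plarge} and \eqref{eq:eta} the ratio is at most
\[
E_{\theta_n'}(W_{r_n,i_n})+\Lambda_n/p<c_n+\eta_n+\eta_n\le\beta .
\]

\emph{Case 2b: $s+m\ge Q$.} Now the agreement of $W$ and $T^sW$ reaches the end of the first $Q$ letters, and level $n$ no longer controls it. We show that $p$ is then badly placed for level $n+1$. Since $W_j=W_{j+s}$ for $j<Q-s$, we get $Q-s\le m_s(W_{r_n,i_n})\le M_n$, that is,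
\[
s\ge q_0+K\,\#V-M_n .
\]
By (K3) at $n+1$, $K\ge l_{n+1}>M_n$, so $s\ge q_0$. As the blocks $q_0,\dots,Q-1$ of the $n$-parse make up the first run $Y_{n+1}^K$ of the $(n+1)$-parse, $p$ lies in this run. So $p\ge|x_{n+1}|$ is not $(n+1)$-aligned, and \eqref{eq:notaligned} at level $n+1$ gives $\mathrm{lcp}(\mathbf z,T^p\mathbf z)<\Lambda_{n+1}$. On the other hand, $W_{q_0}\cdots W_{s-1}$ is a prefix of $V^K$ with at least $K\,\#V-M_n\ge(K-M_n)\#V$ letters. Using (K3) at $n+1$ again we obtain
\[
p\ge|\kappa_n(W_{q_0}\cdots W_{s-1})|\ge(K-M_n)|Y_{n+1}|\ge\Lambda_{n+1}/\eta_n .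
\]
So the ratio is less than $1+\eta_n\le\beta$.
\end{proof}

\section{Repetitions everywhere: the lower estimate}\label{sec:below}

Fix $n$. We show that $\mathbf z$ is everywhere $(c_n-2\eta_n)$-repetitive if $c_n-2\eta_n\ge1$. First we consider positions at block boundaries, in the full word $\kappa_n(W^{(n)})$.

\begin{lemma}\label{lem:tails}
Let $W'$ be a tail of $W^{(n)}$. There are $s\ge1$ and $L$, bounded by a constant depending only on $n$, such that for $p=|\kappa_n(W_0'\cdots W_{s-1}')|$ the prefix of $\kappa_n(W')$ of length $L\ge p$ has period $p$ and $L/p\ge c_n-\eta_n$.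
\end{lemma}

\begin{proof}
By \eqref{eq:W}, $W'$ starts either in one of the displayed words $\omega$ (or in the initial $\omega_{i_n}\cdots\omega_t$) or in a $V$-run.

\emph{In $\omega$:} $W'=\omega_{i'}\cdots\omega_tV^e\omega\cdots$, where $e\ge l_{n+1}\ge S_n+M_n+1$ by (K3) at $n+1$. Choose $s\le S_n$ attaining $E_{\theta_n'}(W_{r_n,i'})$ and let $m=m_s(W_{r_n,i'})\le M_n$. The words $W'$ and $W_{r_n,i'}$ agree on the first $S_n+M_n+1\ge s+m+1$ letters, so $\mathrm{lcp}(W',T^sW')=m$. By the first part of Lemma~\ref{lem:compare}, the prefix of $\kappa_n(W')$ of length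
\[
L=p+|\kappa_n(W_0'\cdots W_{m-1}')|+|\kappa_n(b)|
\]
has period $p$, and $L/p=E_{\theta_n'}(W_{r_n,i'})\ge\mu_{r_n}(\theta_n')>c_n-\eta_n$ by (K1).

\emph{In a run:} Every $V$-run is followed by $\omega$, which begins with $V^3$; this is the purpose of these three copies. So $W'$ has a prefix $v'V^3$ with $v'$ a nonempty suffix of $V$. Take $s=\#V$. Then $W_0'\cdots W_{s-1}'$ is a conjugate of $V$ and $p=|\kappa_n(V)|$. The word $\kappa_n(v'V^3)$ is a suffix of $\kappa_n(V)^4$, so it has period $p$; its length $L$ satisfies $3p<L\le4p$, and $3>\varphi^2>c_n$.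
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For the value $1$ see \eqref{eq:one}. Let $\beta\in(1,\varphi^2]$. The sequence $\mathbf z$ is aperiodic and uniformly recurrent by Lemma~\ref{lem:aper}, and $P(\mathbf z)\le\beta$ by Proposition~\ref{prop:above}. It remains to show $P(\mathbf z)\ge\beta$.

Fix $n$. If $c_n-2\eta_n<1$, then $P(\mathbf z)\ge1>c_n-2\eta_n$. Otherwise consider a position $x$ of $\mathbf z$ in the $n$-parse, the initial $x_n$ being regarded as the end of an $X_n$.

(i) \emph{$x$ lies in a $Y_n$ followed by at least three further $Y_n$'s of the same run.} Then $T^x\mathbf z$ begins with $yY_n^3$, where $y$ is a nonempty suffix of $Y_n$. This word has period $|Y_n|$ and order greater than $3>c_n$.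

(ii) \emph{$x$ lies in one of the last three $Y_n$'s of a run.} Then $T^x\mathbf z=y\,\kappa_n(W')$ with $y$ a suffix of $Y_n^3$ and $W'$ a tail of $W^{(n)}$. Take $s,p,L$ from Lemma~\ref{lem:tails}. The prefix $\kappa_n(W_0'\cdots W_{s-1}')$ of $\kappa_n(W')$ has length $p$ and ends with $Y_n^{3}$, because $l_n\ge3$; hence it ends with $y$. So the period $p$ extends to the left over $y$: the prefix of $T^x\mathbf z$ of length $|y|+L$ has period $p$, and its order is at least $L/p\ge c_n-\eta_n$.

(iii) \emph{$x$ lies in an $X_n$.} Then $T^x\mathbf z$ is $\kappa_n(W')$ with fewer than $|X_n|$ initial letters deleted, for a tail $W'$ of $W^{(n)}$. In Lemma~\ref{lem:tails} we have $p\ge|\kappa_n(b)|\ge l_n|Y_n|\ge\Lambda_n/\eta_n\ge|X_n|/\eta_n$ by (K2), so $L\ge p>|X_n|$. After the deletion there remains a nonempty prefix of $T^x\mathbf z$ with period $p$ and of order at least $c_n-\eta_n-|X_n|/p\ge c_n-2\eta_n$.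

In all cases the lengths are bounded in terms of $n$. So $\mathbf z$ is everywhere $(c_n-2\eta_n)$-repetitive, and $P(\mathbf z)\ge c_n-2\eta_n$. Letting $n\to\infty$ we obtain $P(\mathbf z)\ge\beta$.
\end{proof}

Theorem~\ref{thm:range} follows from Theorems~\ref{thm:A} and~\ref{thm:B}.

\section{Other alphabets and uniform recurrence}\label{sec:suppl}

\begin{corollary}
\begin{enumerate}
\item[(a)] Over every finite alphabet with at least two letters, the range of $P$ on aperiodic sequences is $[1,\varphi^2]$. If $P(\mathbf z)=\varphi^2$, the supremum defining $P(\mathbf z)$ is not attained.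
\item[(b)] Over every finite alphabet with at least two letters, the range of $P$ on uniformly recurrent aperiodic sequences is $(1,\varphi^2]$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Theorem~\ref{thm:A} holds over every alphabet, and the sequences of Theorem~\ref{thm:B} may be written with any two letters of the alphabet. The second statement is the last assertion of Theorem~\ref{thm:A}.

(b) Every value in $(1,\varphi^2]$ occurs by Theorem~\ref{thm:B}, and values above $\varphi^2$ are excluded by Theorem~\ref{thm:A}. The value $1$ does not occur: since only finitely many letters occur in a uniformly recurrent $\mathbf z$, there is $G\ge1$ such that each of them recurs within distance at most $G$. Then every factor of length $G+1$ has a prefix of length $p+1$ with period $p$ for some $p\le G$. So $P(\mathbf z)\ge1+1/G>1$.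
\end{proof}

\begin{thebibliography}{9}
\bibitem{EJC} \emph{European Journal of Combinatorics}, \texttt{https://core.ac.uk/download/pdf/82363768.pdf}.
\end{thebibliography}
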